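
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Splitting a sequence whose sumset has positive lower density}


\begin{abstract}
Let $A=\{a_1<a_2<\cdots\}$ be a sequence of integers whose sumset $A+A$ has positive lower density. Can $A$ always be split into two disjoint parts $A_1,A_2$ such that both $A_1+A_1$ and $A_2+A_2$ have positive lower density? We construct a set for which no such splitting exists, and then one for which, in addition, $A+A$ is the set of all non-negative integers. In the other direction, a splitting always exists if lower density is replaced by upper density in both hypothesis and conclusion, if $|A\cap[1,x]|=o(x/\log\log x)$, or if $A$ itself has positive lower density.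
\end{abstract}

\section{The question and the answer}

Let $A=\{a_1<a_2<\cdots\}$ be an infinite sequence of integers, and let $A+A$ be the set of integers $n=a+a'$ with $a,a'\in A$. The following question is posed in \cite{Schilling}: if $A+A$ has positive density, can one always decompose $A$ as a union of two disjoint subsequences $A_1,A_2$ such that each of $A_1+A_1$ and $A_2+A_2$ has positive density? The word ``density'' is used there without qualification. We read it, in the hypothesis and in the conclusion, as lower asymptotic density:
\[
\underline d(S)=\liminf_{x\to\infty}\frac{|S\cap[1,x]|}{x},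
\]
and ``positive density'' means $\underline d(S)>0$. The upper density $\overline d(S)$ is defined with $\limsup$ instead.

Some splittings are certainly bad. Let $E$ (respectively $O$) be the set of non-negative integers whose binary expansion has the digit $1$ only in even (respectively odd) positions, and let $A=E\cup O$. Then $E+O$, and hence $A+A$, is the set of all non-negative integers. But if $A_1=E$ and $A_2=O\setminus\{0\}$, then the elements of $E+E$ have only the digits $0,1,2$ in base $4$, so $E+E$ has at most $3^m$ elements below $4^m$. It has density zero, and so does $A_2+A_2\subset 2(E+E)$. The question is whether a \emph{good} splitting can always be found.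

One would guess that it can, because a random splitting looks good. Put each $a\in A$ into $A_1$ or $A_2$ by a fair coin. If $n=a+a'$, then $a$ and $a'$ both land in $A_1$ with probability at least $1/4$, so the expected size of $(A_1+A_1)\cap[1,x]$ is at least a quarter of the size of $(A+A)\cap[1,x]$, and the same holds for $A_2$. This is a statement about one $x$ at a time, however, while positive lower density demands that a single splitting work at \emph{all} large $x$. The gap between the two is real.

\begin{theorem}\label{thm:main}
There is a set $A$ of integers with $\underline d(A+A)>0$ such that for every partition $A=A_1\sqcup A_2$ at least one of $\underline d(A_1+A_1)$, $\underline d(A_2+A_2)$ equals $0$.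
\end{theorem}

So the answer to the question is no. Even the strongest hypothesis on $A+A$ does not help.

\begin{theorem}\label{thm:basis}
There is a set $A\subset\{0,1,2,\dots\}$ with $A+A=\{0,1,2,\dots\}$ such that for every partition $A=A_1\sqcup A_2$ at least one of $\underline d(A_1+A_1)$, $\underline d(A_2+A_2)$ equals $0$.
\end{theorem}

\begin{corollary}\label{cor:parts}
Let $A$ be the set of Theorem~\ref{thm:basis}, and let $A=A_1\sqcup\dots\sqcup A_r$ be any partition into finitely many parts. Then at most one $i$ has $\underline d(A_i+A_i)>0$. In particular, at most one of the sets $A_i+A_i$ is infinite with bounded gaps.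
\end{corollary}

\begin{proof}
If $\underline d(A_i+A_i)$ and $\underline d(A_{i'}+A_{i'})$ were positive for some $i\neq i'$, then both parts of the partition $A=A_i\sqcup(A\setminus A_i)$ would have a sumset of positive lower density, since $A_{i'}\subset A\setminus A_i$. This contradicts Theorem~\ref{thm:basis}. The last statement follows because an infinite subset of $\{0,1,2,\dots\}$ with bounded gaps has positive lower density.
\end{proof}

On the positive side, a good splitting exists under additional assumptions, or if upper density is used.

\begin{theorem}\label{thm:positive}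
Let $A=\{a_1<a_2<\cdots\}$ be an infinite sequence of integers.
\begin{enumerate}
\item[(i)] If $\overline d(A+A)>0$, then there is a partition $A=A_1\sqcup A_2$ with $\overline d(A_i+A_i)>0$ for $i=1,2$.
\item[(ii)] If $\underline d(A+A)=\delta>0$ and $|A\cap[1,x]|=o(x/\log\log x)$, then there is a partition $A=A_1\sqcup A_2$ with $\underline d(A_i+A_i)\ge\delta/4$ for $i=1,2$.
\item[(iii)] If $\underline d(A)>0$, then there is a partition $A=A_1\sqcup A_2$ with $\underline d(A_i+A_i)>0$ for $i=1,2$.
\end{enumerate}
\end{theorem}

By part (ii), the set $E\cup O$ above does have a good splitting, since it has $O(\sqrt x)$ elements up to $x$. We make no claim that the threshold $x/\log\log x$ is sharp.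

Theorem~\ref{thm:main} is contained in Theorem~\ref{thm:basis}. We prove it first because its proof is elementary and already contains the main idea, which Section~\ref{sec:mechanism} explains on a small example. Section~\ref{sec:main} proves Theorem~\ref{thm:main}. Section~\ref{sec:basis} adds one Fourier-analytic ingredient and proves Theorem~\ref{thm:basis}. Section~\ref{sec:positive}, which is independent of the rest, proves Theorem~\ref{thm:positive}.

\medskip
\noindent\textbf{Conventions.} Intervals denote sets of integers. For $p\ge1$, ``$n\bmod p$'' is the residue of $n$ in $\{0,\dots,p-1\}$, and $\mathbb Z_q=\mathbb Z/q\mathbb Z$ is identified with $\{0,\dots,q-1\}$. We use repeatedly that if $x\ge p$, then the number of integers in $[1,x]$ lying in $m$ given residue classes mod $p$ is at most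
\begin{equation}\label{eq:classes}
m\Big(\frac xp+1\Big)\le \frac{2m}{p}\,x .
\end{equation}

\section{The mechanism: keys and locks}\label{sec:mechanism}

\subsection{One lock}
Let $W=\{n: n\bmod 11\in\{0,1,2\}\}$, and let $t_0,t_1,t_2,t_3$ be integers with residues $0,3,6,9$ mod $11$. The translates $t_0+W,\dots,t_3+W$ occupy the residues $\{0,1,2\}$, $\{3,4,5\}$, $\{6,7,8\}$, $\{9,10,0\}$, so every integer lies in one of them. On the other hand, $W+W$ occupies only the five residues $0,\dots,4$. So if $A=W\cup\{t_0,\dots,t_3\}$ is split in such a way that one part contains all four ``keys'' $t_h$, then the sumset of the other part has upper density at most $5/11$, although $A+A$ is everything. With $k$ keys, a modulus $p$, and $W=\{n:n\bmod p\in[0,w)\}$ where $w=\lceil p/k\rceil$, keys with residues $0,w,2w,\dots,(k-1)w$ still cover everything, while $W+W$ occupies at most $2w-1\le 2p/k+1$ of the $p$ residues. Letting $k\to\infty$, with $p$ much larger than $k$, we may hope to drive the density to zero.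

\subsection{Three difficulties}\label{ssec:difficulties}

\emph{Nothing forces the keys into one part.} Take seven keys instead of four. Then some four of them lie in the same part, but we do not know which four. So provide a separate prime $p_S$ for each of the $35$ quadruples $S$, and use the Chinese Remainder Theorem to choose the seven keys so that, modulo $p_S$, the keys in $S$ have residues $0,w,2w,3w$ with $w=\lceil p_S/4\rceil$, while the three keys outside $S$ have residue $0$. Keys with residue $0$ are useless: adding one of them to $W$ does not change its residues. So it does no harm if the part without the keys of $S$ contains all of the other keys. In general we use $2k-1$ keys and all their $k$-subsets. With $2k-2$ keys an even split would leave neither part with $k$.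

\emph{Different primes need different ranges.} We use the set $W$ belonging to the $j$-th prime only on an interval $(x_j,x_{j+1}]$ so long that everything below it is negligible at the point $x_{j+1}$. Whatever the splitting does, the prime that matches it spoils the splitting at \emph{its} point $x_{j+1}$, and a low count at infinitely many points is all that is needed for lower density zero.

\emph{Elements of earlier ranges obey other primes.} If $d$ comes from the range of one prime and $d'$ from the range of a later prime $p$, then $d\bmod p$ is unrestricted, and the sums $d+d'$ may cover everything. The remedy is to let all the sets $W$ consist of multiples of a fixed integer $q$. Sums of two such elements are multiples of $q$ and fill at most a proportion $1/q$ of the integers. The price is that the keys must now supply all residues mod $q$, so we need $2k-1$ keys for \emph{each} residue mod $q$. A splitting may then favor $A_1$ for some residues and $A_2$ for others. By the pigeonhole principle one part holds $k$ keys for at least half of the residues, and each lock serves just such a half. Hence we can guarantee only that $A+A$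 covers about half of each range, which suffices for Theorem~\ref{thm:main}. Recovering the other half is the task of Section~\ref{sec:basis}.

\subsection{The lock lemma}

Fix integers $k\ge2$ and $q\ge1$, and let
\[
\Lambda=\{0,\dots,q-1\}\times\{1,\dots,2k-1\}.
\]
The set $\{r\}\times\{1,\dots,2k-1\}$ is called \emph{row} $r$. A subset of $\Lambda$ is \emph{admissible} if it has either $0$ or exactly $k$ elements in each row. If it meets row $r$, we number its elements in this row by $h=0,1,\dots,k-1$ in increasing order of the second coordinate. Suppose integers $t_\lambda$ $(\lambda\in\Lambda)$, the \emph{keys}, are given. For $S\subset\Lambda$ write $T(S)=\{t_\lambda:\lambda\in S\}$.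

\begin{definition}\label{def:encode}
Let $S\subset\Lambda$ be admissible, $p>2kq$ an integer and $w=\lceil p/k\rceil$. We say that $p$ \emph{encodes} $S$ if
\begin{itemize}
\item $t_\lambda\equiv0\pmod p$ whenever $\lambda\notin S$, and
\item $t_\lambda\equiv hw\pmod p$ whenever $\lambda$ is the element with number $h$ of $S$ in its row.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:lock}
Suppose that $p$ encodes $S$, let $w=\lceil p/k\rceil$ and $W=\{n\in\mathbb Z:n\bmod p\in[0,w)\}$.
\begin{enumerate}
\item[(i)] If $S$ meets row $r$, then for every integer $n$ there is $\lambda\in S$ in row $r$ with $n-t_\lambda\in W$.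
\item[(ii)] Consider the sums $d+d'$ where $d'\in W$ and either $d\in[0,2q]$ or $d=t_\lambda$ with $\lambda\notin S$. All of them lie in a set of at most $3p/k$ residue classes mod $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\nu=n\bmod p$ and $h=\lfloor\nu/w\rfloor$. Since $\nu<p\le kw$, we have $0\le h\le k-1$. Let $\lambda$ be the element with number $h$ of $S$ in row $r$. Then $n-t_\lambda\equiv\nu-hw\pmod p$ and $0\le\nu-hw<w\le p$.

(ii) In either case $d+d'$ is congruent mod $p$ to one of $0,1,\dots,w-1+2q$; in the second case even to one of $0,\dots,w-1$, because $t_\lambda\equiv0$. This gives at most $w+2q$ classes. Now $w\le p/k+1$, and $2q\le p/k$ and $1\le p/k$ because $p>2kq$. Hence $w+2q\le3p/k$.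
\end{proof}

The condition $p>2kq$ makes the short interval $[0,2q]$ harmless. This interval will contain everything constructed before the current stage.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection{The construction}\label{ssec:construction}

Put $z_2=1$ and $A\cap[0,1]=\{0,1\}$. We proceed in stages $k=2,3,\dots$. At stage $k$ we are given $z=z_k$ and $A\cap[0,z]$, and we define $z_{k+1}>z_k$ and $A\cap(z_k,z_{k+1}]$. Within a stage the dependence on $k$ is suppressed.

\begin{enumerate}
\item \emph{Modulus and patterns.} Choose an integer $q>\max(z,k)$. Let $S_1,\dots,S_N$ be all admissible subsets of $\Lambda$ that meet exactly $\lceil q/2\rceil$ rows, and let $H_j\subset\{0,\dots,q-1\}$ be the set of rows that $S_j$ meets.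
\item \emph{Locks.} Choose distinct primes $p_1,\dots,p_N>2kq$ and put $w_j=\lceil p_j/k\rceil$.
\item \emph{Keys.} Choose distinct integers $t_\lambda>2q$ $(\lambda\in\Lambda)$ such that $t_\lambda\equiv r\pmod q$ if $\lambda$ is in row $r$, and such that $p_j$ encodes $S_j$ for every $j$. This is possible by the Chinese Remainder Theorem: the moduli $q,p_1,\dots,p_N$ are pairwise coprime since the primes exceed $q$, and each $t_\lambda$ may be chosen from an infinite arithmetic progression. Put $T=T(\Lambda)$.
\item \emph{Lengths.} Choose $M\ge\max T$ with $M\ge q\,p_j$ for every $j$. Put $x_1=2M$, $x_{j+1}=4kx_j$ for $1\le j\le N$, and $z_{k+1}=x_{N+1}+M$.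
\item \emph{The set.} Let $C=\{n\in(2q,x_1+M]:q\mid n\}$ and, for $1\le j\le N$,
\[
B_j=\{n\in(x_j,x_{j+1}+M]:\ q\mid n,\ n\bmod p_j\in[0,w_j)\}.
\]
Define
\[
A\cap(z_k,z_{k+1}]=(z,2q]\cup T\cup C\cup B_1\cup\dots\cup B_N .
\]
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.6cm]
\draw[->] (0,0)--(13,0);
\draw (0.5,0.12)--(0.5,-0.12) node[below] {\small $z$};
\draw (1.5,0.12)--(1.5,-0.12) node[below] {\small $2q$};
\draw (3,0.12)--(3,-0.12) node[below] {\small $M$};
\draw (4.6,0.12)--(4.6,-0.12) node[below] {\small $x_1$};
\draw (6,0.12)--(6,-0.12) node[below] {\small $x_1+M$};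
\draw (8.3,0.12)--(8.3,-0.12) node[below] {\small $x_2$};
\draw (9.7,0.12)--(9.7,-0.12) node[below] {\small $x_2+M$};
\draw[very thick] (0.5,1)--(1.5,1);
\node at (1,1.6) {\small all};
\fill (1.8,1) circle (1.5pt);
\fill (2.1,1) circle (1.5pt);
\fill (2.5,1) circle (1.5pt);
\fill (3,1) circle (1.5pt);
\node at (3.4,1) {\small $T$};
\draw[thick] (1.5,2)--(6,2);
\node at (3.7,2.5) {\small $C$};
\draw[thick] (4.6,3)--(9.7,3);
\node at (7.1,3.5) {\small $B_1$};
\draw[thick] (8.3,4)--(12,4);
\draw[thick,dashed] (12,4)--(12.9,4);
\node at (10.8,4.5) {\small $B_2$};
\end{tikzpicture}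
\caption{One stage of the construction, not to scale: all integers in $(z,2q]$, the finite set $T\subset(2q,M]$ of keys, the multiples of $q$ in $C$, and the sets $B_1,B_2,\dots$, each on its own range. Consecutive ranges overlap in an interval of length $M$. Between $x_j+M$ and $x_{j+1}$ the set $A$ consists of elements of $B_j$ only.}
\label{fig:stage}
\end{figure}

The layout is shown in Figure~\ref{fig:stage}. The sets $(z,2q]$ and $C$ bridge the gap up to the point where the keys are no longer large compared with the range. The overlaps of length $M\ge\max T$ are there because $n$ in the range of $B_j$ will be written as $t_\lambda$ plus the smaller integer $n-t_\lambda\in B_j$.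

\subsection{The sumset has positive lower density}

\begin{lemma}\label{lem:start}
At every stage, $(z,x_1+M]\subset A+A$.
\end{lemma}

\begin{proof}
If $n\in(z,2q]$, then $n=0+n$ with $0,n\in A$. Let $n\in(2q,x_1+M]$. Since $q>z$, the interval $(z,z+q]$ is contained in $(z,2q]\subset A$. It contains $q$ consecutive integers, so there is $s$ in it with $s\equiv n\pmod q$. Then $n-s$ is a positive multiple of $q$ with $n-s\le x_1+M$. Either $n-s>2q$ and $n-s\in C$, or $n-s\in\{q,2q\}\subset(z,2q]\subset A$.
\end{proof}

\begin{lemma}\label{lem:block}
If $n\in(x_j+M,x_{j+1}+M]$ and $n\bmod q\in H_j$, then $n\in A+A$.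
\end{lemma}

\begin{proof}
Let $r=n\bmod q$. Then $S_j$ meets row $r$, and Lemma~\ref{lem:lock}(i) gives $\lambda\in S_j$ in row $r$ with $(n-t_\lambda)\bmod p_j\in[0,w_j)$. Also $q\mid n-t_\lambda$, and $x_j<n-t_\lambda<x_{j+1}+M$ because $0<t_\lambda\le M$. So $n-t_\lambda\in B_j$.
\end{proof}

Call $(x_j+M,x_{j+1}+M]$, $1\le j\le N$, a \emph{block}. The positive integers are partitioned into $\{1\}$, the intervals of Lemma~\ref{lem:start} and the blocks, over all stages, and $1=0+1\in A+A$. So only blocks contain positive integers outside $A+A$. The first $\ell$ integers of a block contain $\lfloor\ell/q\rfloor$ disjoint complete systems of residues mod $q$, hence, by Lemma~\ref{lem:block}, at least $\lceil q/2\rceil\lfloor\ell/q\rfloor\ge(\ell-q)/2$ elements of $A+A$, and therefore at most $(\ell+q)/2$ integers outside $A+A$. Consequently the number of integers in $[1,y]$ outside $A+A$ is at most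
\begin{equation}\label{eq:missing}
\frac y2+\sum_{b\le y}\frac{q_b}2,
\end{equation}
where $b$ runs over the left endpoints $x_j+M$ of blocks, over all stages, and $q_b$ is the modulus $q$ of the stage of $b$.

We have $q_b\le b/2$, since $b\ge M\ge qp_1\ge2q$. Moreover, consecutive left endpoints grow at least by a factor $4$:
\begin{itemize}
\item within a stage, $x_{j+1}+M\ge8x_j+M\ge4(x_j+M)$, because $x_j\ge 2M$;
\item from one stage to the next, the new $x_1$ is at least $2qp_1\ge4z$, where $q,p_1$ and $z$ belong to the new stage, and $z$ exceeds all left endpoints of the earlier stages.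
\end{itemize}
Hence $\sum_{b\le y}b\le y\,(1+\frac14+\frac1{16}+\cdots)=\frac43y$, and the sum in \eqref{eq:missing} is at most $\frac14\cdot\frac43y=\frac y3$. So $A+A$ has at least $y/6$ elements in $[1,y]$ for every positive integer $y$, and $\underline d(A+A)\ge\frac16>0$.

\subsection{Every partition fails}\label{ssec:fails}

Let $A=A_1\sqcup A_2$.

\begin{proposition}\label{prop:fail}
At every stage $k$ there are an index $j$ and a part $D\in\{A_1,A_2\}$ such that, with $x=x_{j+1}$,
\[
|(D+D)\cap[1,x]|\le\frac{9x}k .
\]
\end{proposition}

\begin{proof}
The keys are distinct elements of $A$. Each row has $2k-1$ of them, so in each row one of the two parts contains at least $k$. One part does so in at least $\lceil q/2\rceil$ rows. Choosing $\lceil q/2\rceil$ of these rows and $k$ of its keys in each, we find an index $j$ such that $T(S_j)$ lies entirely in one part. Let $D$ be the \emph{other} part, so that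
\[
D\cap T(S_j)=\emptyset .
\]
Let $x=x_{j+1}$, and let $n=d+d'$ with $d,d'\in D$, $d\le d'$ and $1\le n\le x$. Since $d\ge0$, we have $d'\le x$.

\emph{Case 1: $d'\le x_j+M$.} Then $n\le2x_j+2M\le4x_j=x/k$. There are at most $x/k$ such $n$.

\emph{Case 2: $x_j+M<d'\le x_{j+1}$.} The earlier stages, the interval $(z,2q]$, the sets $T$ and $C$, and the sets $B_i$ with $i<j$ all lie in $[0,x_j+M]$. The sets $B_i$ with $i>j$ and the later stages lie beyond $x_{j+1}$. So $d'\in B_j$. As the earlier stages lie in $[0,z]\subset[0,2q]$, the element $d\le x$ of $A$ is of at least one of three types.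
\begin{itemize}
\item $d\in[0,2q]$. By Lemma~\ref{lem:lock}(ii), $n$ lies in one of at most $3p_j/k$ residue classes mod $p_j$.
\item $d\in T$. Since $d\in D$, we have $d=t_\lambda$ with $\lambda\notin S_j$, and by Lemma~\ref{lem:lock}(ii) $n$ lies in one of the same classes.
\item $d\in C$ or $d\in B_i$ for some $i\le j$. Then $q\mid d$, and since $q\mid d'$ also $q\mid n$.
\end{itemize}

We have $x\ge M\ge qp_j$, so \eqref{eq:classes} applies with the moduli $p_j$ and $q$. The total number of $n$ is at most
\[
\frac xk+\frac{6x}k+\frac{2x}q\le\frac{9x}k,
\]
where we used $q>k$.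
\end{proof}

One of the two parts serves as $D$ in Proposition~\ref{prop:fail} for infinitely many $k$. The corresponding points $x$ tend to infinity, and $|(D+D)\cap[1,x]|/x\le9/k$ along them. So $\underline d(D+D)=0$, which proves Theorem~\ref{thm:main}. \qed

\section{A basis of order two}\label{sec:basis}

In the construction of Section~\ref{sec:main}, the only positive integers that may be missing from $A+A$ are those in a block $(x_j+M,x_{j+1}+M]$ with $n\bmod q\notin H_j$. One could serve the missing rows by a second lock, using $k$ keys from each of them. But the part $D$ may contain these keys, and since the missing rows form about half of all rows, $D+D$ need then no longer be small. If, however, the missing rows were only a proportion $1/k$ of all rows, then their contribution to $D+D$ would be a proportion of order $1/k$, which we can afford.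

So we first reduce the number of missing rows. Instead of multiples of $q$, we let $B_j$ consist of integers whose residue mod $q$ lies in a set $V$. Then rows in $H_j$ serve all residues in $H_j+V$, and the few remaining residues are left to a second lock, made of multiples of $q$ as before. We need $H_j+V$ to be almost all of $\mathbb Z_q$, for \emph{every} $H_j$ of size $\lceil q/2\rceil$. On the other hand $V+V$ must be small, because it now plays the role that the single class $0$ mod $q$ played in the third type of Case~2. A short interval $V$ will not do: if $H$ is also an interval, then $H+V$ is hardly larger than $H$. A small random set works.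

\begin{lemma}\label{lem:V}
For every $k\ge2$ and all sufficiently large $q$ (in terms of $k$) there is a set $V\subset\mathbb Z_q$ with $0\in V$ and $|V|^2\le q/k$ such that every $H\subset\mathbb Z_q$ with $|H|\ge q/2$ satisfies
\[
|\mathbb Z_q\setminus(H+V)|\le q/k .
\]
\end{lemma}

\begin{proof}
We use Hoeffding's inequality in this form: if $Y_1,\dots,Y_L$ are independent random variables of mean $0$ with values in $[-1,1]$ and $s>0$, then $P(|\sum_lY_l|\ge s)\le2e^{-s^2/(2L)}$.

Let $\eta=(2k)^{-1/2}$, and let $L$ be the least integer exceeding $8k\log(4q)=4\eta^{-2}\log(4q)$. Let $v_1,\dots,v_L$ be independent and uniformly distributed in $\mathbb Z_q$, and put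
\[
F(\xi)=\sum_{l=1}^Le^{-2\pi i\xi v_l/q}\qquad(\xi\in\mathbb Z_q).
\]
For $\xi\ne0$ each term has mean $0$. If $|F(\xi)|\ge\eta L$, then the real or the imaginary part of $F(\xi)$ is at least $\eta L/\sqrt2$ in absolute value. By Hoeffding's inequality with $s=\eta L/\sqrt2$, applied to both parts, this has probability at most $4e^{-\eta^2L/4}$. Since $4qe^{-\eta^2L/4}<1$ by the choice of $L$, some choice of $v_1,\dots,v_L$ satisfies $|F(\xi)|\le\eta L$ for all $\xi\ne0$. Fix it and let $V=\{v_1,\dots,v_L\}\cup\{0\}$. As $L$ is of order $k\log q$, we have $|V|^2\le(L+1)^2\le q/k$ for large $q$.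

Let $|H|\ge q/2$ and $H'=\mathbb Z_q\setminus(H+V)$; we may assume that $H'\neq\emptyset$. Write $\widehat{f}(\xi)=\sum_{a\in\mathbb Z_q}f(a)e^{-2\pi i\xi a/q}$. The sum $\sum_{\xi}\widehat{1_H}(\xi)F(\xi)\overline{\widehat{1_{H'}}(\xi)}$ equals $q$ times the number of triples $(a,l,a')\in H\times\{1,\dots,L\}\times H'$ with $a+v_l=a'$. By the definition of $H'$ there is no such triple, so the sum is $0$. Its term at $\xi=0$ is $|H|\,L\,|H'|$. The other terms are bounded by Cauchy--Schwarz and Parseval's identity $\sum_\xi|\widehat{1_H}(\xi)|^2=q|H|$ (and likewise for $H'$), and we obtain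
\[
|H|\,L\,|H'|\le\eta L\sum_{\xi\ne0}|\widehat{1_H}(\xi)||\widehat{1_{H'}}(\xi)|\le\eta L\cdot q\sqrt{|H||H'|}.
\]
Hence $|H||H'|\le\eta^2q^2$, and $|H'|\le\eta^2q^2/|H|\le2\eta^2q=q/k$.
\end{proof}

\subsection{The modified construction}

Start again with $z_2=1$ and $A\cap[0,1]=\{0,1\}$. Stage $k$ is as in Section~\ref{ssec:construction}, with the following changes.

\begin{enumerate}
\item Choose $q>\max(z,k)$ so large that Lemma~\ref{lem:V} applies, and fix $V$. The sets $S_j$ and $H_j$ $(1\le j\le N)$ are as before. Let
\[
H_j^*=\mathbb Z_q\setminus(H_j+V),\qquad S_j'=H_j^*\times\{1,\dots,k\}.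
\]
The sets $S_j'$ are admissible subsets of $\Lambda$, possibly empty, and $|H_j^*|\le q/k$ because $|H_j|\ge q/2$.
\item Choose distinct primes $p_1,\dots,p_N,p_1',\dots,p_N'>2kq$, and put $w_j=\lceil p_j/k\rceil$, $w_j'=\lceil p_j'/k\rceil$.
\item Choose distinct integers $t_\lambda>2q$ with $t_\lambda\equiv r\pmod q$ if $\lambda$ is in row $r$, such that for every $j$ the prime $p_j$ encodes $S_j$ and the prime $p_j'$ encodes $S_j'$. This is again possible by the Chinese Remainder Theorem. Put $T=T(\Lambda)$.
\item Choose $M\ge\max T$ with $M\ge qp_j$ and $M\ge qp_j'$ for every $j$. The points $x_j$ and $z_{k+1}$ are defined as before.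
\item With $C$ as before and
\begin{align*}
B_j&=\{n\in(x_j,x_{j+1}+M]:\ n\bmod q\in V,\ n\bmod p_j\in[0,w_j)\},\\
B_j'&=\{n\in(x_j,x_{j+1}+M]:\ q\mid n,\ n\bmod p_j'\in[0,w_j')\},
\end{align*}
define $A\cap(z_k,z_{k+1}]=(z,2q]\cup T\cup C\cup\bigcup_{j=1}^N(B_j\cup B_j')$.
\end{enumerate}

\subsection{Every non-negative integer is a sum}

The integers $0=0+0$ and $1=0+1$ are in $A+A$. Lemma~\ref{lem:start} and its proof hold without change, since they involve only $0$, $(z,2q]$ and $C$. Let $n\in(x_j+M,x_{j+1}+M]$ and $\rho=n\bmod q$. For every $\lambda$ we have $x_j<n-t_\lambda<x_{j+1}+M$, because $0<t_\lambda\le M$.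
\begin{itemize}
\item If $\rho\in H_j+V$, write $\rho=r+v$ in $\mathbb Z_q$ with $r\in H_j$ and $v\in V$. By Lemma~\ref{lem:lock}(i), applied to $S_j$ and $p_j$, there is $\lambda\in S_j$ in row $r$ with $(n-t_\lambda)\bmod p_j\in[0,w_j)$. Since $n-t_\lambda\equiv\rho-r\equiv v\pmod q$, we have $n-t_\lambda\in B_j$.
\item Otherwise $\rho\in H_j^*$, and $S_j'$ meets row $\rho$. By Lemma~\ref{lem:lock}(i), applied to $S_j'$ and $p_j'$, there is $\lambda\in S_j'$ in row $\rho$ with $(n-t_\lambda)\bmod p_j'\in[0,w_j')$. Since $q\mid n-t_\lambda$, we have $n-t_\lambda\in B_j'$.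
\end{itemize}
So $A+A=\{0,1,2,\dots\}$.

\subsection{Every partition fails}

Let $A=A_1\sqcup A_2$ and fix a stage $k$. As in the proof of Proposition~\ref{prop:fail}, there is $j$ such that $T(S_j)$ lies in one part. Let $D$ be the other part and $x=x_{j+1}$, and let $n=d+d'$ with $d,d'\in D$, $d\le d'$ and $1\le n\le x$. If $d'\le x_j+M$, then $n\le4x_j=x/k$. Otherwise $d'\in(x_j+M,x_{j+1}]$, and $d'\in B_j\cup B_j'$ because all other sets used in the construction lie in $[0,x_j+M]$ or beyond $x_{j+1}$. Every element $d\le x$ of $A$ is in $[0,2q]$, or in $T$, or has $d\bmod q\in V$; recall that $0\in V$, so the last type includes the elements of $C$ and of all $B_i'$. We go through the possibilities.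
\begin{itemize}
\item $d\in[0,2q]$. By Lemma~\ref{lem:lock}(ii), $n$ lies in one of at most $3p_j/k$ classes mod $p_j$ (if $d'\in B_j$) or in one of at most $3p_j'/k$ classes mod $p_j'$ (if $d'\in B_j'$).
\item $d\in T$ and $d'\in B_j$. Since $d\notin T(S_j)$, Lemma~\ref{lem:lock}(ii) shows that $n$ lies in one of the same classes mod $p_j$.
\item $d\in T\setminus T(S_j')$ and $d'\in B_j'$. By Lemma~\ref{lem:lock}(ii), applied to $S_j'$ and $p_j'$, $n$ lies in one of the same classes mod $p_j'$.
\item $d\in T(S_j')$ and $d'\in B_j'$. Here $D$ may contain working keys for the lock $p_j'$. But $q\mid d'$, so $n\equiv d\pmod q$ and $n\bmod q\in H_j^*$. These are at most $q/k$ classes mod $q$.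
\item $d\bmod q\in V$. Since also $d'\bmod q\in V$, we have $n\bmod q\in V+V$. These are at most $|V|^2\le q/k$ classes mod $q$.
\end{itemize}
Since $x$ exceeds $q$, $p_j$ and $p_j'$, \eqref{eq:classes} gives
\[
|(D+D)\cap[1,x]|\le\frac xk+\frac{6x}k+\frac{6x}k+\frac{2x}k+\frac{2x}k=\frac{17x}k .
\]
One of the two parts serves as $D$ for infinitely many $k$, and its sumset has lower density $0$. This proves Theorem~\ref{thm:basis}. \qed

\section{When a splitting exists}\label{sec:positive}

We prove Theorem~\ref{thm:positive}. If $A$ is dense, an alternating splitting works for a trivial reason. If $A$ is sparse, each coin of a random splitting influences few sums, and the number of surviving sums up to $x$ is unlikely to fall far below its mean. For upper density it is enough to have this at a sequence of points $x$ of our choice. For lower density we need it along all powers $\rho^l$ of some $\rho>1$ close to $1$. There are about $\log x/\log\rho$ of these up to $x$, and this is where the condition involving $\log\log x$ comes from.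

Translating $A$ by a constant translates the sumsets and does not change any density. Since $A$ is bounded below, it changes $|A\cap[1,x]|$ only by a bounded amount, so it preserves the growth condition in (ii). Hence we may assume that $A\subset\{0,1,2,\dots\}$. Put $A(x)=|A\cap[0,x]|$, which differs from $|A\cap[1,x]|$ by at most $1$.

\subsection{Dense sets: part (iii), and part (i) if $\overline d(A)>0$}
Let $A_1$ and $A_2$ consist of the $a_m$ with $m$ odd and with $m$ even, respectively. Then $|A_i\cap[0,x]|\ge(A(x)-1)/2$, and $A_i+A_i$ contains the translate $A_i+\min A_i$ of $A_i$. So $\underline d(A_i+A_i)\ge\frac12\underline d(A)$ and $\overline d(A_i+A_i)\ge\frac12\overline d(A)$.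

\subsection{Concentration for a random splitting}
We use McDiarmid's bounded-differences inequality (1989): if $X$ is a function of finitely many independent random variables, if changing the $m$-th variable alone changes $X$ by at most $c_m$, and if $\sum_mc_m^2\le K$ with $K>0$, then $P(X\le\mathbb EX-s)\le\exp(-2s^2/K)$ for $s>0$.

Put each $a\in A$ into $A_1$ or $A_2$ by independent fair coins. Fix $x\ge1$ so large that $A(x)\ge1$. For each $n\in(A+A)\cap[1,x]$ choose one representation $n=a+a'$ with $a\le a'$ in $A\cap[0,x]$, and let $X_i(x)$ be the number of those $n$ whose chosen $a,a'$ both lie in $A_i$. Then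
\[
|(A_i+A_i)\cap[1,x]|\ge X_i(x),\qquad \mathbb EX_i(x)\ge\tfrac14|(A+A)\cap[1,x]| ,
\]
because both summands of $n$ lie in $A_i$ with probability $\frac14$, or $\frac12$ if $a=a'$. Changing the coin of $a$ changes $X_i(x)$ by at most $d_a$, the number of chosen pairs that contain $a$. A pair containing $a$ is determined by its other element, so $d_a\le A(x)$. There are at most $x$ pairs, so $\sum_ad_a\le2x$. Hence $\sum_ad_a^2\le2xA(x)$, and McDiarmid's inequality with $s=\varepsilon x$ and $K=2xA(x)$ gives, for every $\varepsilon>0$,
\begin{equation}\label{eq:conc}
P\big(X_i(x)\le\mathbb EX_i(x)-\varepsilon x\big)\le\exp\Big(-\frac{2\varepsilon^2x^2}{2xA(x)}\Big)=\exp\Big(-\frac{\varepsilon^2x}{A(x)}\Big).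
\end{equation}
We combine this with the Borel--Cantelli lemma: if events have summable probabilities, then almost surely only finitely many of them occur.

\subsection{Part (i) if $\overline d(A)=0$}
Now $A(x)=o(x)$. Let $\delta=\overline d(A+A)>0$ and choose integers $y_l\to\infty$ with $|(A+A)\cap[1,y_l]|\ge\frac\delta2y_l$. Take $\varepsilon=\delta/16$. The right side of \eqref{eq:conc} tends to $0$, so after passing to a subsequence the probabilities in \eqref{eq:conc} at the points $x=y_l$ are summable, for $i=1$ and $i=2$. Almost surely, therefore, for both $i$ and all large $l$,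
\[
|(A_i+A_i)\cap[1,y_l]|\ge X_i(y_l)\ge\Big(\frac\delta8-\frac\delta{16}\Big)y_l=\frac\delta{16}\,y_l .
\]
Any splitting with this property satisfies $\overline d(A_i+A_i)\ge\delta/16$ for both $i$.

\subsection{Part (ii)}
Fix a rational $\rho>1$ and a rational $\varepsilon\in(0,\delta/5)$, so that $\frac{\delta-\varepsilon}4-\varepsilon>0$, and use \eqref{eq:conc} at $x=\rho^l$ for large integers $l$. Since $A(x)=o(x/\log\log x)$, we have $\varepsilon^2x/A(x)\ge3\log\log x$ for large $x$. Since $\log\log\rho^l=\log l+\log\log\rho$ is asymptotic to $\log l$, the right side of \eqref{eq:conc} is at most $l^{-2}$ for large $l$. Also $|(A+A)\cap[1,\rho^l]|\ge(\delta-\varepsilon)\rho^l$ for large $l$. So almost surely, for both $i$ and all large $l$,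
\[
|(A_i+A_i)\cap[1,\rho^l]|\ge\Big(\frac{\delta-\varepsilon}4-\varepsilon\Big)\rho^l .
\]
If $\rho^l\le x<\rho^{l+1}$, then $|(A_i+A_i)\cap[1,x]|\ge|(A_i+A_i)\cap[1,\rho^l]|$ and $\rho^l>\rho^{-1}x$. Hence almost surely
\[
\underline d(A_i+A_i)\ge\rho^{-1}\Big(\frac{\delta-\varepsilon}4-\varepsilon\Big)\qquad(i=1,2).
\]
Almost surely this holds for all such rational pairs $(\rho,\varepsilon)$ simultaneously, since there are only countably many. Letting $\rho\downarrow1$ and $\varepsilon\downarrow0$ we obtain, almost surely, $\underline d(A_i+A_i)\ge\delta/4$ for both $i$. In particular, a splitting with this property exists. \qed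

\begin{thebibliography}{1}
\bibitem{Schilling}
\emph{On a problem of R. Schilling II},
\url{http://pea.lib.pte.hu/bitstream/handle/pea/12864/mathematica-pannonica-1994-2.pdf?sequence=1&isAllowed=y}.
\end{thebibliography}

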